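\title{Nonadjacent twins in $k$-wheel-free graphs}

\begin{abstract}
A $k$-wheel is a cycle together with a further vertex adjacent to $k$ vertices of the cycle. We prove that for $k\ge 4$ every graph of minimum degree at least $k$ with no $k$-wheel as a subgraph contains $k-1$ vertices of degree exactly $k$ with the same neighborhood, and that $k-1$ cannot be replaced by $k$. Together with the known case $k=3$, this proves the conjecture that for every $k\ge3$ a $k$-wheel-free graph has a vertex of degree at most $k-1$ or a pair of nonadjacent twins. The proof rotates paths inside a region of the graph that is found by a minimality argument.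
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite, simple and nonempty. We write $N(u)$ for the set of neighbors of a vertex $u$, and $u\sim v$ when $u$ and $v$ are adjacent. A \emph{$k$-wheel} is the union of a cycle and a vertex, not on the cycle, that is adjacent to $k$ vertices of the cycle. A graph is \emph{$k$-wheel-free} if it contains no $k$-wheel as a subgraph, induced or not. Since surplus edges may be ignored, $G$ is $k$-wheel-free exactly when
\begin{equation}\label{eq:W}
\text{no cycle of $G$ that avoids a vertex $u$ contains $k$ or more neighbors of $u$.}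
\end{equation}

In a graph of large minimum degree one expects cycles that collect many neighbors of some vertex, so \eqref{eq:W} should force a vertex of small degree. A theorem of Turner makes this precise: every $k$-wheel-free graph is \emph{$k$-degenerate}, that is, each of its subgraphs has a vertex of degree at most $k$. The bound $k$ is attained by the complete bipartite graph $K_{k,k}$. It is $k$-regular, and it is $k$-wheel-free: if $u$ lies in the side $A$, then a cycle avoiding $u$ alternates between $A\setminus\{u\}$ and the other side $B=N(u)$, so it contains at most $k-1$ vertices of $B$. The obstruction is a shortage of room. The $k$ neighbors of $u$ all see the same $k-1$ further vertices, and these are too few to separate them on a cycle. It is natural to guess that minimum degree $k$ is always paid for in this way. Call two distinct vertices $u,v$ \emph{nonadjacent twins} if $u\not\sim v$ and $N(u)=N(v)$. The following conjecture is posed in the notes \cite{stint}.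

\begin{quote}
\textbf{Conjecture.} \emph{Let $k\ge3$. Every $k$-wheel-free graph contains a vertex of degree at most $k-1$ or a pair of nonadjacent twins.}
\end{quote}

The two numbers in the statement cannot be lowered. The complete graph $K_k$ has too few vertices to contain a $k$-wheel, has minimum degree $k-1$, and has no nonadjacent pair, so the degree bound $k-1$ is needed. For $k=2$ the statement is false: the $5$-cycle is $2$-wheel-free, because its only cycle leaves no vertex outside; it is $2$-regular; and it has no twins.

One reason to ask for twins is that they support induction just as well as vertices of small degree. If the conjecture holds for $k$, then every $k$-wheel-free graph has a proper coloring with $k$ colors: delete a vertex $u$ that has degree at most $k-1$ or has a nonadjacent twin, color the rest by induction, and give $u$ a color missing from $N(u)$ or the color of its twin. Degeneracy alone gives $k+1$ colors by this argument, and $K_k$ needs $k$.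

The conjecture is known to hold for $k=3$ and $k=4$. We prove a stronger statement for all $k\ge4$.

\begin{theorem}\label{thm:main}
Let $k\ge4$ and let $G$ be a $k$-wheel-free graph with minimum degree at least $k$. Then $G$ contains $k-1$ pairwise nonadjacent vertices of degree exactly $k$, all having the same neighborhood.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds for all $k\ge3$.
\end{corollary}

\begin{proof}
For $k=3$ this is the known case, which we quote and do not reprove. For $k\ge4$, a graph with no vertex of degree at most $k-1$ has minimum degree at least $k$, and any two of the $k-1\ge3$ vertices given by Theorem~\ref{thm:main} are nonadjacent twins.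
\end{proof}

In $K_{k,k}$ there are $k$ vertices with the same neighborhood, but in general $k-1$ is the most one can ask for.

\begin{theorem}\label{thm:sharp}
For every $k\ge3$ there are connected $k$-regular $k$-wheel-free graphs in which no $k$ vertices have the same neighborhood.
\end{theorem}

We begin with the graphs of Theorem~\ref{thm:sharp}, because they are also the model for the proof of Theorem~\ref{thm:main}. That proof is self-contained and does not use Turner's theorem. Section~\ref{sec:core} isolates a local configuration called a core, Section~\ref{sec:twins} finds the twins inside a core, and Section~\ref{sec:traps} shows that a core exists.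

\section{Necklaces of complete bipartite graphs}\label{sec:necklace}

Let $k\ge3$ and $\ell\ge2$. Take disjoint copies $H_1,\dots,H_\ell$ of $K_{k,k}$, where $H_i$ has sides $A_i$ and $B_i$. Fix $a_i\in A_i$ and $b_i\in B_i$, delete the edges $a_ib_i$, and add the edges $b_ia_{i+1}$, with indices modulo $\ell$. Call the resulting graph the \emph{necklace} $G_{k,\ell}$. Exactly two edges leave $V(H_i)$, namely $b_ia_{i+1}$ and $b_{i-1}a_i$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $G=G_{k,\ell}$. Each of $a_i,b_i$ loses one edge and gains one, so $G$ is $k$-regular. Each $H_i-a_ib_i$ is connected and consecutive ones are joined, so $G$ is connected.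

Since $G$ is $k$-regular, \eqref{eq:W} says that for no vertex $u$ does a cycle of $G-u$ contain all of $N(u)$. Exchanging $A_i$ with $B_{-i}$ and $a_i$ with $b_{-i}$ for all $i$ is an automorphism of $G$ (it sends $b_ia_{i+1}$ to $a_{-i}b_{-i-1}$), so we may assume $u\in A_i$.

Let $u\ne a_i$, so $N(u)=B_i$, and suppose that a cycle $C$ of $G-u$ contains $B_i$. As $B_i$ is independent, $C$ has $2k$ edges with an end in $B_i$. Each of them is $b_ia_{i+1}$ or has its other end in $A_i\setminus\{u\}$, and the $k-1$ vertices of $A_i\setminus\{u\}$ lie on at most $2(k-1)$ edges of $C$. Hence $2k\le 2(k-1)+1$, which is false.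

Let $u=a_i$, so $N(u)=(B_i\setminus\{b_i\})\cup\{b_{i-1}\}$. In $G-a_i$ the only edge leaving $V(H_i)\setminus\{a_i\}$ is $b_ia_{i+1}$. A cycle that has vertices inside and outside a set uses at least two edges leaving it, so no cycle of $G-a_i$ contains both $b_{i-1}$, which is outside $H_i$ because $\ell\ge2$, and a vertex of $B_i\setminus\{b_i\}$.

It remains to compare neighborhoods. The vertices of $A_i\setminus\{a_i\}$ have neighborhood $B_i$, those of $B_i\setminus\{b_i\}$ have neighborhood $A_i$, and
\[
N(a_i)=(B_i\setminus\{b_i\})\cup\{b_{i-1}\},\qquad N(b_i)=(A_i\setminus\{a_i\})\cup\{a_{i+1}\}.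
\]
A vertex of $H_i$ has at least $k-1\ge2$ neighbors in $H_i$ and at most one outside, so vertices in different copies have different neighborhoods; and for fixed $i$ the four sets listed are distinct. The classes of vertices with equal neighborhoods are therefore $A_i\setminus\{a_i\}$, $B_i\setminus\{b_i\}$, $\{a_i\}$ and $\{b_i\}$, and each has at most $k-1$ elements.
\end{proof}

\section{Rotating, closing, and cores}\label{sec:core}

From now on $k\ge4$, and $G$ is a $k$-wheel-free graph with minimum degree at least $k$. A path is a sequence $P=p_1p_2\dots p_m$ of distinct vertices, consecutive ones adjacent; $p_1$ is its \emph{start} and $p_m$ its \emph{end}. The path \emph{spans} a set $S$ if $V(P)=S$. For $m\ge2$ the \emph{reach} of $P$ is the largest $i$ with $p_i\sim p_1$. If $p_1\sim p_j$, the \emph{rotation of $P$ at $p_j$} is the path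
\[
p_{j-1}p_{j-2}\dots p_1\,p_jp_{j+1}\dots p_m .
\]
It has the same vertex set as $P$, agrees with $P$ from position $j$ on, and starts at $p_{j-1}$. For $j=2$ it is $P$ itself.

The basic move of the proof is to rotate a path so as to learn something about a new start, and then to close a path into a cycle that violates \eqref{eq:W}. Here is the move in its simplest form. All neighbors of the start of a longest path lie on the path. Among all longest paths choose $P=p_1\dots p_n$ of minimum reach $t$, and let $x=p_1$; then $N(x)\subseteq\{p_2,\dots,p_t\}$. Let $p_i$ be the second neighbor of $x$ along $P$, the first being $p_2$. Then $3\le i<t$ because $x$ has at least three neighbors. The rotation of $P$ at $p_i$ is again a longest path, so its reach is at least $t$, which means that $p_{i-1}\sim p_j$ for some $j\ge t$. The cycle $p_{i-1}p_i\dots p_jp_{i-1}$ avoids $x$ and contains all neighbors of $x$ except possibly $p_2$. By \eqref{eq:W}, $\deg x-1\le k-1$, which is the bound in Turner's theorem.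

So $x$ has exactly $k$ neighbors, and a cycle has missed being forbidden by the single vertex $p_2$. Two opposite facts now meet. Every rearrangement of $p_1\dots p_t$ that ends at $p_t$ starts at a vertex with a neighbor in the tail $\{p_t,\dots,p_n\}$, by the choice of $t$. Every rearrangement of $p_2\dots p_t$ that ends at $p_t$ starts at a vertex with no neighbor in the tail, since otherwise it would close into a cycle through all of $N(x)$. The tail entered only as a connected set through which paths are closed, and this is the form in which we keep it.

Let $R\subseteq V(G)$ and $c\in R$. An \emph{$(R,c)$-path} is a path with end $c$ that meets $R$ only in $c$.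

\begin{lemma}[Closing lemma]\label{lem:closing}
Let $G[R]$ be connected and $c\in R$. Let $Q$ be an $(R,c)$-path with at least three vertices whose start has a neighbor in $R$. Then every vertex $x\notin V(Q)\cup R$ has at most $k-1$ neighbors on $Q$.
\end{lemma}

\begin{proof}
Let $v$ be the start of $Q$ and $r\in N(v)\cap R$. Follow $Q$ from $v$ to $c$, then a path in $G[R]$ from $c$ to $r$ (a single vertex if $r=c$), then the edge $rv$. This is a cycle, because $Q$ has at least three vertices and meets $R$ only in $c$. It contains $V(Q)$ and avoids $x$, so \eqref{eq:W} applies.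
\end{proof}

In the rest of the proof, wheel-freeness is used only through this lemma. The next definition records the two opposite facts, and adds to the second what one sees in $K_{k,k}$: there a path that spans all vertices but $x$ and ends at a neighbor of $x$ also starts at a neighbor of $x$.

\begin{definition}\label{def:core}
A \emph{core} is a quadruple $(R,c,W,x)$ with $R,W\subseteq V(G)$ such that the following hold.
\begin{itemize}
\item[(C0)] $G[R]$ is connected, $W\cap R=\{c\}$, $x\in W\setminus\{c\}$, $N(x)\subseteq W$, and some path from $x$ to $c$ spans $W$.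
\item[(C1)] The start of every path that spans $W$ and ends at $c$ has a neighbor in $R$.
\item[(C2)] The start $v$ of every path that spans $W\setminus\{x\}$ and ends at $c$ satisfies $N(v)\subseteq W\setminus\{c\}$ and $v\sim x$.
\end{itemize}
\end{definition}

Since $W\cap R=\{c\}$, the vertex $v$ in (C2) has no neighbor in $R$.

\begin{example}\label{ex:core}
In the necklace $G_{k,\ell}$ take $W=V(H_1)$, $c=b_1$, $R=\{b_1\}\cup V(H_2)\cup\dots\cup V(H_\ell)$ and $x\in A_1\setminus\{a_1\}$. For (C0), alternate between $A_1$ and $B_1$, starting at $x$, with $a_1$ in third and $b_1$ in last position. A path that spans $W$ and ends at $b_1$ has $2k$ vertices and alternates, so it starts in $A_1$; the start is adjacent to $b_1$ unless it is $a_1$, which is adjacent to $b_\ell\in R$. This gives (C1), and shows why (C1) asks for a neighbor in $R$ and not for adjacency to $c$. A path that spans $W\setminus\{x\}$ and ends at $b_1$ has $2k-1$ vertices, so it starts in $B_1\setminus\{b_1\}$, at a vertex with neighborhood $A_1$; this gives (C2). The $k-1$ twins are the neighbors of $x$ other than $c$.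
\end{example}

Theorem~\ref{thm:main} is the combination of the following two propositions, proved in Sections \ref{sec:twins} and~\ref{sec:traps}.

\begin{proposition}\label{prop:twins}
If $(R,c,W,x)$ is a core, then $N(x)\setminus\{c\}$ consists of $k-1$ pairwise nonadjacent vertices of degree exactly $k$ with the same neighborhood.
\end{proposition}

\begin{proposition}\label{prop:core}
The graph $G$ has a core.
\end{proposition}

\section{The twins inside a core}\label{sec:twins}

Let $(R,c,W,x)$ be a core, and let $\mathcal L$ be the set of paths from $x$ to $c$ that span $W$. It is nonempty by (C0). By (C1), $x$ has a neighbor in $R$, and $N(x)\cap R\subseteq W\cap R=\{c\}$, so $x\sim c$. For $P\in\mathcal L$ let $z_1,\dots,z_d$ be the neighbors of $x$ in their order along $P$. Then $d=\deg x\ge k$, the vertex $z_1$ is the second vertex of $P$, and $z_d=c$. Write $y^-$ and $y^+$ for the predecessor and the successor of $y$ on $P$.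

The plan is to determine the neighborhood of the second vertex of an arbitrary path in $\mathcal L$, and then to bring each of $z_1,\dots,z_{d-1}$ into second position.

\begin{lemma}\label{lem:second}
For every $P\in\mathcal L$ the following hold.
\begin{itemize}
\item[(a)] For $2\le r\le d$, the vertex $z_r^-$ has a neighbor in $R$.
\item[(b)] $d=k$.
\item[(c)] No two of $z_1,\dots,z_k$ are consecutive on $P$.
\item[(d)] $N(z_1)=\{x,z_1^+,z_2^+,\dots,z_{k-1}^+\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The rotation of $P$ at $z_r$ spans $W$, ends at $c$ and starts at $z_r^-$. Apply (C1).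

(b) The part of $P$ from $z_2^-$ to $c$ is an $(R,c)$-path. It avoids $x$ because $z_2$ is at least the third vertex of $P$, and it contains the three distinct vertices $z_2^-$, $z_2$, $c$ because $d\ge3$. By (a) and Lemma~\ref{lem:closing} it contains at most $k-1$ neighbors of $x$. It contains $z_2,\dots,z_d$, so $d-1\le k-1$.

(c) Suppose $z_{r+1}=z_r^+$. Moving $x$ between these two vertices gives the path $z_1\dots z_r\,x\,z_{r+1}\dots c$, which spans $W$ and starts at $z_1$. By (C1), $z_1$ has a neighbor in $R$. By (C2) for the path $P-x$, it has none.

(d) Let $y\in N(z_1)\setminus\{x\}$. By (C2) for $P-x$, the vertex $y$ lies on $P-x$. The rotation of $P-x$ at $y$ spans $W\setminus\{x\}$, ends at $c$ and starts at $y^-$, so $y^-\sim x$ by (C2). Thus $y^-=z_r$ for some $r$, and $r\le k-1$ because $c=z_k$ has no successor. This shows that $N(z_1)$ is contained in the right-hand side, which has $k$ elements. Equality follows from $\deg z_1\ge k$.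
\end{proof}

By (b) and (c), every $P\in\mathcal L$ has the form
\begin{equation}\label{eq:shape}
P=x\,z_1\,D_1\,z_2\,D_2\,\dots\,z_{k-1}\,D_{k-1}\,z_k,\qquad z_k=c,
\end{equation}
where $D_1,\dots,D_{k-1}$ are nonempty paths containing no neighbor of $x$. We call them the \emph{gaps} of $P$, write $\alpha_q$ and $\omega_q$ for the first and the last vertex of $D_q$, and write $\overline{D_q}$ for $D_q$ traversed backwards. By (d), $z_1\sim\alpha_r$ for $1\le r\le k-1$, so we may rotate $P-x$ at $\alpha_r$. The new start is $z_r$, a neighbor of $x$, and putting $x$ back in front gives a path of $\mathcal L$: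
\begin{equation}\label{eq:Pr}
P^{(r)}=x\,z_r\,\overline{D_{r-1}}\,z_{r-1}\,\dots\,\overline{D_1}\,z_1\,D_r\,z_{r+1}\,D_{r+1}\,\dots\,D_{k-1}\,z_k .
\end{equation}
For $r=1$ this is $P$.

\begin{lemma}\label{lem:rows}
Let $P\in\mathcal L$ be written as in \eqref{eq:shape}. For $1\le r\le k-1$,
\[
N(z_r)=\{x\}\cup\{\omega_1,\dots,\omega_{r-1}\}\cup\{\alpha_r,\dots,\alpha_{k-1}\}.
\]
In words: the $r$-th neighbor of $x$ on $P$ is adjacent exactly to $x$, to the last vertex of each gap before it, and to the first vertex of each gap after it.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:second}(d) for $P^{(r)}$, whose second vertex is $z_r$, the set $N(z_r)$ consists of $x$ and the successors on $P^{(r)}$ of $z_1,\dots,z_{k-1}$. By \eqref{eq:Pr}, the successor of $z_s$ is the first vertex $\omega_{s-1}$ of $\overline{D_{s-1}}$ for $2\le s\le r$, it is $\alpha_r$ for $s=1$, and it is $\alpha_s$ for $r<s\le k-1$.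
\end{proof}

The neighborhoods in Lemma~\ref{lem:rows} differ only in the choice between $\omega_q$ and $\alpha_q$ for $q\le k-2$, so it remains to show that the gaps $D_1,\dots,D_{k-2}$ are single vertices. Two different arguments are needed, and both are visible for $k=4$.

\begin{example}[The case $k=4$]\label{ex:four}
Here $P=x\,z_1D_1z_2D_2z_3D_3\,c$, and Lemma~\ref{lem:rows} gives
\[
N(z_1)=\{x,\alpha_1,\alpha_2,\alpha_3\},\quad N(z_2)=\{x,\omega_1,\alpha_2,\alpha_3\},\quad N(z_3)=\{x,\omega_1,\omega_2,\alpha_3\}.
\]
The lemma also applies to $P^{(2)}=x\,z_2\overline{D_1}z_1D_2z_3D_3\,c$. There $z_3$ is still the third neighbor of $x$, but the first gap is reversed and ends at $\alpha_1$, so $N(z_3)=\{x,\alpha_1,\omega_2,\alpha_3\}$. Hence $\alpha_1=\omega_1$. This comparison says nothing about $D_2$, which keeps its direction. But $\alpha_1$ is now adjacent to $z_1,z_2,z_3$, and if $\alpha_2\ne\omega_2$ there is one separating vertex too many: the path $\omega_2\,z_3\,\alpha_1\,z_2\,\alpha_2\,z_1\,D_3\,c$ contains all four neighbors of $x$, and it closes through $R$ because $\omega_2=z_3^-$ has a neighbor there. See Figure~\ref{fig:four}.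
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (10.5,0) ellipse (1.4 and 0.8);
\node at (11.2,0.3) {$R$};
\draw[gray] (4.5,-2.2) -- (1,0);
\draw[gray] (4.5,-2.2) -- (3,0);
\draw[gray] (4.5,-2.2) -- (6.5,0);
\draw[gray] (4.5,-2.2) -- (9.5,0);
\draw (1,0) -- (2,0);
\draw[dotted] (4,0) -- (5.5,0);
\draw (6.5,0) -- (7.5,0);
\draw[very thick] (2,0) -- (4,0);
\draw[very thick] (5.5,0) -- (6.5,0);
\draw[very thick,dashed] (7.5,0) -- (9.5,0) -- (11,-0.3);
\draw[very thick] (6.5,0) .. controls (5.8,1.3) and (2.7,1.3) .. (2,0);
\draw[very thick] (4,0) .. controls (3.6,0.9) and (1.4,0.9) .. (1,0);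
\draw[very thick] (1,0) .. controls (1.3,2.2) and (7.2,2.2) .. (7.5,0);
\draw[very thick] (5.5,0) .. controls (6.3,-1.6) and (10.2,-1.6) .. (11,-0.3);
\fill (4.5,-2.2) circle (2.5pt) node[below] {$x$};
\fill (1,0) circle (2.5pt) node[below left] {$z_1$};
\fill (2,0) circle (2.5pt) node[below] {$\alpha_1$};
\fill (3,0) circle (2.5pt) node[below left] {$z_2$};
\fill (4,0) circle (2.5pt) node[below] {$\alpha_2$};
\fill (5.5,0) circle (2.5pt) node[above left] {$\omega_2$};
\fill (6.5,0) circle (2.5pt) node[below right] {$z_3$};
\fill (7.5,0) circle (2.5pt) node[below] {$\alpha_3$};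
\fill (9.5,0) circle (2.5pt) node[above right] {$c$};
\fill (11,-0.3) circle (2.5pt);
\end{tikzpicture}
\caption{The case $k=4$. The neighbors $z_1,z_2,z_3,c$ of $x$ lie along a path, separated by gaps; $\alpha_q$ is the first vertex of the $q$-th gap and $\omega_2$ the last vertex of the second. If $\alpha_2\ne\omega_2$, the thick cycle, which returns from $c$ to $\omega_2$ through the connected set $R$, avoids $x$ and contains its four neighbors. Dashed and dotted lines stand for paths.}
\label{fig:four}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:twins}]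
Fix $P\in\mathcal L$, written as in \eqref{eq:shape}.

\emph{Step 1: $\alpha_q=\omega_q$ for $1\le q\le k-3$.} On the path
\[
P^{(k-2)}=x\,z_{k-2}\,\overline{D_{k-3}}\,z_{k-3}\,\dots\,\overline{D_1}\,z_1\,D_{k-2}\,z_{k-1}\,D_{k-1}\,c
\]
the vertex $z_{k-1}$ is the $(k-1)$-st neighbor of $x$. The gaps before it end at $\alpha_{k-3},\dots,\alpha_1,\omega_{k-2}$, and the gap after it begins at $\alpha_{k-1}$. Lemma~\ref{lem:rows} for $P^{(k-2)}$ and for $P$ gives
\[
\{x,\alpha_1,\dots,\alpha_{k-3},\omega_{k-2},\alpha_{k-1}\}=N(z_{k-1})=\{x,\omega_1,\dots,\omega_{k-3},\omega_{k-2},\alpha_{k-1}\}.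
\]
Each side contains exactly one vertex of each gap $D_q$. For $q\le k-3$ this vertex is $\alpha_q$ on the left and $\omega_q$ on the right.

\emph{Step 2: $\alpha_{k-2}=\omega_{k-2}$.} Suppose not. By Lemma~\ref{lem:rows} and Step 1, the vertices $\alpha_1,\dots,\alpha_{k-3}$ and $\alpha_{k-1}$ are adjacent to all of $z_1,\dots,z_{k-1}$, the vertex $\alpha_{k-2}$ is adjacent to $z_1,\dots,z_{k-2}$, and $\omega_{k-2}\sim z_{k-1}$. Consider the sequence
\[
Q=\omega_{k-2}\,z_{k-1}\,\alpha_{k-3}\,z_{k-2}\,\alpha_{k-4}\,z_{k-3}\,\dots\,\alpha_1\,z_2\,\alpha_{k-2}\,z_1\,D_{k-1}\,c,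
\]
in which $\alpha_q$ stands between $z_{q+2}$ and $z_{q+1}$ for $q=k-3,\dots,1$. Consecutive vertices are adjacent: the edge $z_2\alpha_{k-2}$ exists because $2\le k-2$, and $D_{k-1}$ begins at $\alpha_{k-1}\sim z_1$ and is followed by $c$ on $P$. The vertices are distinct, because the gaps are disjoint from one another and from $N(x)$, and the two vertices taken from $D_{k-2}$ are different by assumption. So $Q$ is a path in $W\setminus\{x\}$ with end $c$, hence an $(R,c)$-path. Its start $\omega_{k-2}=z_{k-1}^-$ has a neighbor in $R$ by Lemma~\ref{lem:second}(a), and $Q$ contains all $k$ neighbors of $x$. This contradicts Lemma~\ref{lem:closing}.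

By Lemma~\ref{lem:rows} and the two steps, $N(z_r)=\{x,\alpha_1,\dots,\alpha_{k-1}\}$ for $1\le r\le k-1$. This set has $k$ elements and contains none of $z_1,\dots,z_{k-1}$.
\end{proof}

\begin{remark}\label{rem:three}
The edge $z_2\alpha_{k-2}$ in Step 2 is the only place in the proof of Theorem~\ref{thm:main} where $k\ge4$ is needed; elsewhere $k\ge3$ suffices, and Step 1 is void for $k=3$. For $k=3$, Lemma~\ref{lem:rows} gives $N(z_1)=\{x,\alpha_1,\alpha_2\}$ and $N(z_2)=\{x,\omega_1,\alpha_2\}$. The path $Q$ would have to begin $\omega_1z_2\alpha_1$, and $z_2\not\sim\alpha_1$ when $\alpha_1\ne\omega_1$. This is why the case $k=3$ of Corollary~\ref{cor:conj} rests on the known result.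
\end{remark}

\section{Traps and the existence of a core}\label{sec:traps}

The first candidate for a core comes from the longest path $p_1\dots p_n$ of minimum reach $t$ in Section~\ref{sec:core}: take $R=\{p_t,\dots,p_n\}$, $c=p_t$, $W=\{p_1,\dots,p_t\}$ and $x=p_1$. We shall see that it satisfies everything except possibly the condition $v\sim x$ in (C2). That condition does not follow from the choice of the path, since it concerns paths with one vertex fewer, about which maximality says little. Suppose then that such a path $Q$ has a start $v\not\sim x$. All neighbors of $v$ lie on $Q$, strictly before $c$, so $v$ is confined to a shorter initial segment, just as $x$ was confined to $W$. We restart with $v$ in the role of $x$, and add to $R$ the vertex $x$ and the part of $Q$ from the last neighbor of $v$ on.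

One thing must be carried along. The starts of the shorter paths are confined only because these paths contain $N(x)$ and therefore cannot be closed. After the restart we may only consider paths that, together with the new $R$, still cover $N(x)$. A set $K$ of compulsory vertices keeps this record, and a minimal configuration replaces the iteration.

\begin{definition}\label{def:trap}
Let $R,K\subseteq V(G)$ with $G[R]$ connected, let $c\in R$, and let $m\ge2$ be an integer. Let $\mathcal P(R,c,m,K)$ be the set of $(R,c)$-paths $P$ with exactly $m$ vertices and $K\subseteq V(P)\cup R$. The quadruple $(R,c,m,K)$ is a \emph{trap} if the following hold.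
\begin{itemize}
\item[(T1)] The start $s$ of every $P\in\mathcal P(R,c,m,K)$ satisfies $N(s)\subseteq V(P)\cup R$ and $N(s)\cap R\ne\emptyset$.
\item[(T2)] Some $P\in\mathcal P(R,c,m,K)$ has a start $x$ with $N(x)\subseteq V(P)$.
\item[(T3)] Every vertex of $K$ has a neighbor in $R\setminus\{c\}$.
\end{itemize}
\end{definition}

The first half of (T1) replaces ``longest'' and the second half replaces ``minimum reach''. The paths in (T1) are not restricted to a fixed vertex set; this freedom is what confines neighborhoods in Lemma~\ref{lem:confined}. Condition (T3) guarantees that the vertex $x$ of (T2) is not compulsory, so that it can be deleted from a path.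

\begin{lemma}\label{lem:exist}
The graph $G$ has a trap.
\end{lemma}

\begin{proof}
Let $p_1\dots p_n$ be a longest path of minimum reach $t\ge2$. Put $R=\{p_t,\dots,p_n\}$, $c=p_t$, $m=t$, $K=\emptyset$. Let $P\in\mathcal P(R,c,m,K)$ have start $s$. Then $P$ followed by $p_{t+1}\dots p_n$ is a path $P'$ with $n$ vertices, hence a longest path, so $N(s)\subseteq V(P')=V(P)\cup R$. The reach of $P'$ is at least $t$, and the vertices in positions $t,\dots,n$ of $P'$ are those of $R$, so $s$ has a neighbor in $R$. This is (T1). The path $p_1\dots p_t$ satisfies (T2), and (T3) is void.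
\end{proof}

Fix a trap $(R,c,m,K)$ with $m$ minimum, and write $\mathcal P=\mathcal P(R,c,m,K)$. Fix a path $P_0\in\mathcal P$ as in (T2), with start $x$, and let $W=V(P_0)$. Then
\begin{equation}\label{eq:x}
x\notin R,\qquad N(x)\cap R=\{c\},\qquad m\ge k+1,\qquad x\notin K .
\end{equation}
Indeed, $x\neq c$ as $m\ge2$, and $W\cap R=\{c\}$. The set $N(x)\cap R$ is nonempty by (T1) and contained in $W\cap R$ by (T2). The set $W$ contains $x$ and its at least $k$ neighbors. Finally $x$ has no neighbor in $R\setminus\{c\}$, so $x\notin K$ by (T3).

Let $\mathcal Q$ be the set of $(R,c)$-paths $Q$ with exactly $m-1$ vertices such that $x\notin V(Q)$ and $K\cup N(x)\subseteq V(Q)\cup R$. Since $N(x)\cap R=\{c\}$, every $Q\in\mathcal Q$ contains all of $N(x)$.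

\begin{lemma}\label{lem:confined}
The start $v$ of every $Q\in\mathcal Q$ satisfies $N(v)\cap R=\emptyset$ and $N(v)\subseteq V(Q)\cup\{x\}$.
\end{lemma}

\begin{proof}
The path $Q$ has $m-1\ge k\ge3$ vertices, contains at least $k$ neighbors of $x$, and $x\notin V(Q)\cup R$. By Lemma~\ref{lem:closing}, $v$ has no neighbor in $R$. Suppose that $v$ has a neighbor $q\notin V(Q)\cup\{x\}$; then $q\notin R$. The path $qQ$ is an $(R,c)$-path with $m$ vertices and $K\subseteq V(qQ)\cup R$, so $qQ\in\mathcal P$, and $q$ has a neighbor in $R$ by (T1). As $qQ$ avoids $x$ and contains $N(x)$, this contradicts Lemma~\ref{lem:closing}.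
\end{proof}

The minimality of $m$ has not been used so far. It is used once, in the next lemma, which carries out the restart described above.

\begin{lemma}\label{lem:adjacent}
The start of every $Q\in\mathcal Q$ is adjacent to $x$.
\end{lemma}

\begin{proof}
Let $\mathcal Q_0$ be the set of paths in $\mathcal Q$ whose start is not adjacent to $x$, and suppose $\mathcal Q_0\ne\emptyset$. Choose $Q=u_1\dots u_{m-1}\in\mathcal Q_0$ of minimum reach $\tau$. By Lemma~\ref{lem:confined}, $N(u_1)\subseteq V(Q)$ and $u_1\not\sim c=u_{m-1}$. Hence $2\le\tau\le m-2$ and $N(u_1)\subseteq\{u_2,\dots,u_\tau\}$. Define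
\[
R'=R\cup\{x\}\cup\{u_\tau,\dots,u_{m-1}\},\qquad c'=u_\tau,\qquad m'=\tau,\qquad K'=K\cup N(x),
\]
and $\mathcal P'=\mathcal P(R',c',m',K')$. We show that $(R',c',m',K')$ is a trap; as $m'<m$, this contradicts the choice of $m$. The graph $G[R']$ is connected, because $G[R]$ is connected, $x\sim c$, and $u_\tau\dots u_{m-1}$ is a path ending at $c$. Note that $c'\notin R$, since $\tau<m-1$, and $c'\ne x$, since $x\notin V(Q)$.

(T3) A vertex of $K$ has a neighbor in $R\setminus\{c\}\subseteq R'\setminus\{c'\}$. A vertex of $N(x)$ has the neighbor $x\in R'\setminus\{c'\}$; this is one reason for putting $x$ into $R'$.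

(T2) The path $u_1\dots u_\tau$ has $m'$ vertices and meets $R'$ only in $c'$, because $Q$ avoids $x$ and meets $R$ only in $u_{m-1}$. Moreover $K'\subseteq V(Q)\cup R\subseteq\{u_1,\dots,u_\tau\}\cup R'$. So the path is in $\mathcal P'$, and it contains all neighbors of its start $u_1$.

(T1) Let $P'\in\mathcal P'$ have start $s$, and let $Q'$ be $P'$ followed by $u_{\tau+1}\dots u_{m-1}$. We first check that $Q'\in\mathcal Q$. Since $P'$ ends at $u_\tau$ and meets $R'$ only there, $Q'$ is a path with $\tau+(m-1-\tau)=m-1$ vertices and end $c$. For the same reason $P'$ avoids $R$ and $x$, as $c'\notin R\cup\{x\}$. Hence $Q'$ meets $R$ only in $c$ and avoids $x$. Finally,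
\[
K\cup N(x)=K'\subseteq V(P')\cup R'=V(Q')\cup R\cup\{x\},
\]
and $x\notin K\cup N(x)$ by \eqref{eq:x}, so $K\cup N(x)\subseteq V(Q')\cup R$. This is the step for which $K'$ was enlarged: without $N(x)\subseteq K'$ the path $Q'$ need not belong to $\mathcal Q$.

Lemma~\ref{lem:confined} now gives $N(s)\subseteq V(Q')\cup\{x\}\subseteq V(P')\cup R'$. If $s\sim x$, then $s$ has the neighbor $x\in R'$. Otherwise $Q'\in\mathcal Q_0$, so its reach is at least $\tau$, and the vertices in positions $\tau,\dots,m-1$ of $Q'$ are $u_\tau,\dots,u_{m-1}\in R'$. In both cases $N(s)\cap R'\ne\emptyset$.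
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]
We show that $(R,c,W,x)$ is a core. Condition (C0) holds by the choice of $P_0$. A path that spans $W$ and ends at $c$ is an $(R,c)$-path with $m$ vertices, and $K\subseteq W\cup R$, so it belongs to $\mathcal P$; condition (T1) gives (C1). A path that spans $W\setminus\{x\}$ and ends at $c$ is an $(R,c)$-path with $m-1$ vertices avoiding $x$, and $K\cup N(x)\subseteq(W\cup R)\setminus\{x\}$ by \eqref{eq:x}, so it belongs to $\mathcal Q$. By Lemma~\ref{lem:confined} its start $v$ satisfies $N(v)\subseteq W$ and $v\not\sim c$, and $v\sim x$ by Lemma~\ref{lem:adjacent}. This is (C2).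
\end{proof}

Propositions \ref{prop:core} and~\ref{prop:twins} together prove Theorem~\ref{thm:main}. The $k-1$ twins and their $k$ common neighbors form a copy of $K_{k-1,k}$, exactly as $B_1\setminus\{b_1\}$ and $A_1$ do in the necklace of Example~\ref{ex:core}.

\begin{thebibliography}{9}

\bibitem{stint}
\emph{Notes of STINT Workshop},
\texttt{http://www.ens-lyon.fr/\allowbreak LIP/\allowbreak MC2/\allowbreak STINT/\allowbreak data/\allowbreak uploads/\allowbreak problem-session\_vercours.pdf}.

\end{thebibliography}
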